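# Crossing walls in two orders: hypertoric varieties around a codimension-two face

## 1. Guessing that wall-crossing depends only on homotopy

A torus acts on a symplectic vector space. Each generic choice of stability parameter gives a smooth quotient, and each wall between two chambers of parameters gives an equivalence of derived categories. Go from a chamber to the opposite one around a codimension-two face. There are two shortest ways. Do they give the same equivalence?

The first guess is yes. The two ways are homotopic in the complement of the complexified walls, and one expects the equivalences to form a local system there. This guess is Conjecture 5.12 of the thesis "Hypertoric Varieties And Wall-Crossing" (http://individual.utoronto.ca/hannigandaley/thesis.pdf). We set it up precisely and test it.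

**Hypertoric varieties.** All varieties are over $\mathbb C$. The torus $T^n=(\mathbb C^*)^n$ acts diagonally on $\mathbb C^n$, hence on $T^*\mathbb C^n=\mathbb C^n\times(\mathbb C^n)^*$. Let $K\subset T^n$ be an algebraic subtorus with Lie algebra $\mathfrak k$, put $c=\dim K$, and let $\mathfrak k_{\mathbb Z}^*\subset\mathfrak k_{\mathbb R}^*$ be its character lattice. Let $a_i\in\mathfrak k_{\mathbb Z}^*$ be the restriction to $K$ of the $i$-th coordinate character. Since $K\subset T^n$, the $a_i$ generate $\mathfrak k^*_{\mathbb Z}$. The coordinates are $x_i$, of weight $a_i$ (that is, $x_i(gz)=a_i(g)x_i(z)$), and $y_i$, of weight $-a_i$. The moment map of $K$ is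
$$\mu=\mu_K=\sum_i x_iy_i\,a_i:\ T^*\mathbb C^n\to\mathfrak k^*:=\mathfrak k^*_{\mathbb C}.$$
For a character $\theta$, a point $z$ is *$\theta$-semistable* ($\theta$-ss) if some function $f$ with $f(gz)=\theta(g)^Nf(z)$, $N>0$, does not vanish at $z$. The hypertoric variety is the GIT quotient $M_\theta=\mu^{-1}(0)/\!\!/_\theta K$.

*Example.* Let $K=\mathbb C^*$ act with $a_1=\dots=a_k=1$. For $\theta>0$ a point is semistable iff $x\neq0$, and $M_\theta=\{x\ne0,\ \sum x_iy_i=0\}/\mathbb C^*=T^*\mathbb P^{k-1}$. For $\theta=0$ we get $\mathrm{Spec}\,\mathbb C[x_ay_b]/(\sum x_ay_a)$, which is the target of the contraction of the zero section.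

**The arrangement.** The *discriminantal arrangement* consists of the hyperplanes of $\mathfrak k_{\mathbb R}^*$ of the form $\mathrm{span}_{\mathbb R}\{a_i:i\in S\}$. We call them *walls*. Faces are relatively open; chambers are the open faces. The semistability condition depends only on the face containing $\theta$ (we reprove this in Section 2). The $a_i$ are *unimodular* if every $\mathbb R$-basis of $\mathfrak k^*_{\mathbb R}$ consisting of $a_i$'s is a $\mathbb Z$-basis of $\mathfrak k^*_{\mathbb Z}$. We assume this throughout; then $M_\eta$ is smooth for $\eta$ in a chamber. A subspace of $\mathfrak k_{\mathbb R}^*$ is *spanned* if it is spanned by the $a_i$ that it contains.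

*Example.* For $(e_1,e_2,e_3,e_1+e_2+e_3)$ all $3\times3$ minors are $\pm1$, so this is unimodular. The walls $\mathrm{span}\{e_1,e_2\}$ and $\mathrm{span}\{e_3,e_1+e_2+e_3\}$ meet in the line $\mathbb R(e_1+e_2)$, which contains no $a_i$. So an intersection of walls need not be spanned.

**The groupoid.** Choose a character $\eta_Y$ in each chamber $Y$; let $\Theta$ be the set of these. The Deligne groupoid is the full subgroupoid, on the base points $\Theta$, of the fundamental groupoid of the complement of the complexified arrangement. Salvetti constructed a CW-complex $X$ in this complement whose inclusion is a homotopy equivalence, so $\Pi_1(X,\Theta)$ is isomorphic to this groupoid.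

* $X_0=\Theta$.
* $X_1$ has arcs in both directions between $\eta$ and $\eta'$ iff their chambers are adjacent (separated by a single wall).
* The 2-cells are the pairs $(\eta,F)$ with $F$ a codimension-2 face in the closure of the chamber of $\eta$. Let $\bar\eta\in\Theta$ lie in the opposite chamber among those whose closures contain $F$. The boundary is $\Gamma_1\cup\Gamma_2$, where $\Gamma_1,\Gamma_2$ are the two minimal directed paths from $\eta$ to $\bar\eta$.

*Example.* Three lines through $0$ in $\mathbb R^2$ give $6$ vertices, $12$ arcs and $6$ two-cells $(\eta,\{0\})$. Each relation equates two paths of length $3$.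

**The transforms.** Let $\eta,\eta'\in\Theta$ lie in adjacent chambers and $\eta_0$ in the relative interior of the wall separating them. There are projective morphisms $M_\eta\to M_{\eta_0}\leftarrow M_{\eta'}$, and by a theorem of Konno this is a Mukai flop. By an argument modelled on Namikawa's, the Fourier–Mukai transform $\Phi_\eta^{\eta'}:D^b(M_\eta)\to D^b(M_{\eta'})$ with kernel the structure sheaf of $M_\eta\times_{M_{\eta_0}}M_{\eta'}$ is an equivalence ($D^b$ means bounded derived category of coherent sheaves). We take this as given. For a directed path $\Gamma$ let $\Phi_\Gamma$ be the composite along $\Gamma$.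

**Conjecture 5.12.** *Let $\mathcal C$ be the groupoid whose objects are the $D^b(M_\eta)$, $\eta\in\Theta$, and whose morphisms are the equivalences up to natural isomorphism. There is a unique functor $\Pi_1(X,\Theta)\to\mathcal C$ which assigns $\Phi_\eta^{\eta'}$ to each arc $\eta\to\eta'$.*

The groupoid $\Pi_1(X,\Theta)$ is generated by the arcs, with one relation $\Gamma_1=\Gamma_2$ per 2-cell. So the functor is unique if it exists, and
$$\text{it exists}\iff \Phi_{\Gamma_1}\cong\Phi_{\Gamma_2}\ \text{for every 2-cell.}\tag{1.1}$$

**Test A: $c=1$.** There is no codimension-two face, so there is no relation, and the guess holds.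

**Test B: weights on two axes.** Let $c=2$ and let every $a_i$ be $e_1$ or $e_2$ (both occurring). The walls are the two axes. Everything splits: $M_{(\theta_1,\theta_2)}=M^{(1)}_{\theta_1}\times M^{(2)}_{\theta_2}$. Crossing $\{\theta_1=0\}$ happens over $M^{(1)}_0\times M^{(2)}_{\theta_2}$, so the kernel is $\mathcal O_{Z_1}\boxtimes\mathcal O_\Delta$, where $Z_1$ is the fibre product for the first factor. Crossing the other axis has kernel $\mathcal O_\Delta\boxtimes\mathcal O_{Z_2}$. Since $\mathcal O_\Delta$ is a unit for convolution, both orders compose to the kernel $\mathcal O_{Z_1}\boxtimes\mathcal O_{Z_2}$. The guess holds.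

**Test C: three lines.** The smallest case with three walls is $(e_1,e_2,e_1+e_2)$. Here the two ways do not visibly commute, and we need a method to compute. In Section 4 we will see that this case passes the test, and that repeating one vector, $(e_1,e_2,e_2,e_1+e_2)$, breaks it. The results are the following.

**Theorem 1.** *Let $K=\{(t_1,t_2,t_2,t_1t_2)\}\subset T^4$, $F=\{0\}$, and let $\eta$ lie in the chamber of $(2,1)$. The configuration is unimodular and $\Phi_{\Gamma_1}\not\cong\Phi_{\Gamma_2}$. Hence Conjecture 5.12 is false.*

**Theorem 2.** *Let $(\eta,F)$ be a 2-cell for a unimodular configuration and $W=\mathrm{span}_{\mathbb R}F$. Then $\Phi_{\Gamma_1}\not\cong\Phi_{\Gamma_2}$ iff (i) $W$ is spanned, (ii) exactly three walls contain $F$, and (iii) at least two indices $i$ satisfy $a_i\in H_{\rm mid}\setminus W$, where $H_{\rm mid}$ is the wall crossed second by both $\Gamma_1$ and $\Gamma_2$.*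

**Corollary 3.** *The functor of the conjecture exists (and is then unique) iff for every spanned $W$ of codimension 2, either exactly two walls contain $W$ or exactly three of the $a_i$ lie outside $W$.*

Two choices in the set-up are harmless. The opposite sign convention for semistability replaces $M_\theta$ by $M_{-\theta}$ and $(\eta,F)$ by $(-\eta,-F)$, which changes neither the truth of the conjecture nor the conditions above. And a closed immersion is a monomorphism, so $M_\eta\times_{M_{\eta_0}}M_{\eta'}$ is the same whether $M_{\eta_0}$ carries the GIT or the reduced structure.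

## 2. Cones, line bundles and Koszul complexes

This section collects the tools. Replacing $(x_i,y_i,a_i)$ by $(y_i,-x_i,-a_i)$ changes neither $\mu$ nor the walls, so **we may change signs of the $a_i$ freely**.

**Spanned subspaces.**
$$\text{A spanned proper subspace }V\text{ is the intersection of the walls containing it.}\tag{2.1}$$
Indeed, extend a basis of $V$ consisting of $a_i$'s to a basis of $\mathfrak k_{\mathbb R}^*$ consisting of $a_i$'s. Omitting one added vector at a time gives walls whose intersection is $V$. Moreover, if $\theta\in V$ lies in the face $G$, then every wall containing $V$ contains $\theta$, hence $G$. So $V$ is an intersection of walls containing $G$ (the empty intersection being $\mathfrak k^*_{\mathbb R}$).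

**Semistability.** Let $\mathrm{cone}(z)$ be the closed cone generated by the weights of the coordinates not vanishing at $z$. Then
$$z\text{ is }\theta\text{-ss}\iff\theta\in\mathrm{cone}(z).\tag{2.2}$$
A semi-invariant of weight $N\theta$ not vanishing at $z$ contains a monomial of that weight not vanishing at $z$, so $\theta\in\mathrm{cone}(z)$. Conversely, an integral $\theta$ in this rational cone has a multiple that is a non-negative integral combination of the nonvanishing weights. We use (2.2) as a definition for real $\theta$. (On $\mu^{-1}(0)$ the condition is the same, because $K$ is reductive and semi-invariants lift.)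

*Example.* For $K=\mathbb C^*$ with all $a_i=1$: $\mathrm{cone}(z)$ is $\mathbb R_{\ge0}$ if $x\neq0=y$, $\mathbb R_{\le0}$ if $x=0\ne y$, $\mathbb R$ if both are nonzero, $\{0\}$ if $z=0$.

The span $V$ of $\mathrm{cone}(z)$ is spanned, hence an intersection of walls. The span $D$ of a facet is spanned; by (2.1) some wall contains $D$ but not $V$, and it meets $V$ in $D$. So $\mathrm{cone}(z)$ is an intersection of walls and closed half-spaces bounded by walls. It is therefore a union of faces and, being closed, contains the closure of each of them. Hence $\theta$-semistability depends only on the face of $\theta$, and **if $\theta$ lies in the closure of the face of $\theta'$, then $\theta'$-ss $\subset\theta$-ss**. In particular we may represent a face by a rational point as near as we like to a given boundary point.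

**Dropping the moment map equation.** Put $\mathcal M_\theta=T^*\mathbb C^n/\!\!/_\theta K$. Then $\mu$ descends to $\mathcal M_\theta\to\mathfrak k^*$, and
$$M_\theta=\mathcal M_\theta\times_{\mathfrak k^*}\{0\}.\tag{2.3}$$
On a $K$-stable affine chart with ring $A$, the components of $\mu$ are invariant, so $A^{\oplus c}\to\mu A$ is equivariant and onto. Taking invariants is exact, so $(\mu A)^K=\mu A^K$ and $(A/\mu A)^K=A^K/\mu A^K$. Write $\iota:M_\theta\to\mathcal M_\theta$ for the inclusion; $\iota^*$ is derived. All $\mathcal M_\theta$ are projective over $\mathrm{Spec}\,\mathbb C[T^*\mathbb C^n]^K$.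

Let $\eta$ be an integral point of a chamber. It lies in no spanned proper subspace, by (2.1). Let $z$ be $\eta$-ss. By Carathéodory, $\eta=\sum c_lw_l$ with $c_l>0$ and $w_l$ linearly independent weights of coordinates $z_{(l)}$ nonvanishing at $z$. Their span is spanned and contains $\eta$, so there are $c$ of them and they form an $\mathbb R$-basis, hence a $\mathbb Z$-basis of $\mathfrak k_{\mathbb Z}^*$. So $c_l\in\mathbb Z$, the monomial $f=\prod z_{(l)}^{c_l}$ has weight $\eta$, and $D(f)\cong K\times\{z_{(l)}=1\ \forall l\}$ equivariantly, because $(w_1,\dots,w_c):K\to(\mathbb C^*)^c$ is an isomorphism. Consequences: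

* $K$ acts freely on the $\eta$-ss locus, with Zariski locally trivial quotient; $\mathcal M_\eta$ is smooth and irreducible.
* $d\mu=\sum(x_idy_i+y_idx_i)a_i$ is onto at $\eta$-ss points, since the nonvanishing weights span. So $\mu:\mathcal M_\eta\to\mathfrak k^*$ is smooth.
* For $\chi\in\mathfrak k_{\mathbb Z}^*$ there is a line bundle $L_\chi$ on $\mathcal M_\eta$ whose sections are the functions with $f(gz)=\chi(g)f(z)$. So $x_i\in\Gamma(L_{a_i})$, $y_i\in\Gamma(L_{-a_i})$, $L_\chi\otimes L_{\chi'}=L_{\chi+\chi'}$. The bundle $L_\eta$ is ample, since the affine sets $D(f)/K$ cover.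
* A set of distinct coordinates, viewed as sections on $\mathcal M_\eta$, has smooth zero scheme of the expected codimension, or an empty one: it is a coordinate subspace modulo a free action. So the Koszul complex on these coordinates resolves the structure sheaf of their zero scheme.

**Generation.**
$$\text{The }L_{-m\eta},\ m\ge1,\text{ generate }D^b(\mathcal M_\eta)\tag{2.4}$$
under shifts, cones and direct summands. Let $d=\dim\mathcal M_\eta$ and let $\mathcal F$ be coherent. By ampleness there is an exact sequence $0\to\mathcal G\to P_{2d}\to\dots\to P_0\to\mathcal F\to0$ with each $P_j$ a finite sum of $L_{-m\eta}$'s. Local $\mathcal Ext$ sheaves vanish above degree $d$, and so does cohomology, so $\mathrm{Ext}^{2d+1}(\mathcal F,\mathcal G)=0$. Hence the map $\mathcal F\to\mathcal G[2d+1]$ is zero and $\mathcal F$ is a direct summand of the complex $P_\bullet$. Bounded complexes are built from their cohomology sheaves.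

**Positive coordinates.** Let $H$ be a wall and $\lambda\in\mathfrak k_{\mathbb Z}$ primitive with $\ker\lambda=H$. A basis of $H$ consisting of $a_i$'s, with any $a_i\notin H$ added, is a $\mathbb Z$-basis, so $\lambda(a_i)\in\{0,\pm1\}$ for all $i$. The *positive coordinates* of $\lambda$ are the $k=\#\{i:a_i\notin H\}\ge1$ coordinates $x_i$ (if $\lambda(a_i)=1$) or $y_i$ (if $\lambda(a_i)=-1$); their weights $w$ satisfy $\lambda(w)=1$. If $\lambda(\eta)>0$ they have no common zero on $\mathcal M_\eta$: otherwise $\lambda\le0$ on $\mathrm{cone}(z)\ni\eta$. Therefore: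

(2.5) *If $\lambda(\eta)>0$, the Koszul complex on the positive coordinates of $\lambda$, twisted by $L_\chi$, is exact on $\mathcal M_\eta$. Its terms are the sums of $L_{\chi-\sum_Sw}$ over subsets $S$ of the positive coordinates of a given size. Its end terms are $L_\chi$ ("top") and $L_{\chi-\sum w}$. On a term with $|S|=l$ the value of $\lambda$ is $\lambda(\chi)-l$.*

*Example.* For $a=(e_1,e_2,e_1+e_2)$ and $\lambda(u,v)=u-v$: $\lambda(a_1)=1$, $\lambda(a_2)=-1$, $\lambda(a_3)=0$, so the positive coordinates are $x_1,y_2$, of weights $(1,0),(0,-1)$. The complex is $0\to L_{\chi+(-1,1)}\to L_{\chi+(-1,0)}\oplus L_{\chi+(0,1)}\to L_\chi\to0$.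

## 3. One wall: upstairs the fibre product is a blow-up

Let $\eta,\eta'$ lie in adjacent chambers separated by $H$, with $\lambda(\eta)>0>\lambda(\eta')$, and let $\eta_0$ be an integral point in the relative interior of the separating wall-face. Change signs so that $\lambda(a_i)\in\{0,1\}$. Put $I=\{i:\lambda(a_i)=1\}$, $J=\{i:a_i\in H\}$, $k=|I|$, and
$$X_+=\mathcal M_\eta,\quad X_-=\mathcal M_{\eta'},\quad\mathcal Y_0=\mathcal M_{\eta_0},\quad \mathcal Z=X_+\times_{\mathcal Y_0}X_-,\quad \pi_\pm:\mathcal Z\to X_\pm,$$
$$C_+=\{y_I=0\}\subset X_+,\qquad C_-=\{x_I=0\}\subset X_-,\qquad \Phi^{\rm def}=R\pi_{-*}L\pi_+^*:D^b(X_+)\to D^b(X_-).$$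
Without normalizing signs, $C_-$ is the zero scheme in $X_-$ of the positive coordinates of $\lambda$.

*Why work upstairs.* Take $K=\mathbb C^*$ with $k$ weights $1$. We will see that $\mathcal Z$ is the total space of $\mathcal O(-1,-1)$ on $\mathbb P^{k-1}\times\mathbb P^{k-1}$, and that $\mu$ on it is $t\sum x_ay_a$ with $t$ the fibre coordinate. The fibre product of the $M$'s is the zero fibre, which for $k\ge2$ is the union of the zero section $\{t=0\}$ and the part over the incidence divisor. So the kernel downstairs lives on a reducible scheme, while $\mathcal Z$ is smooth and is a blow-up of both sides.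

**Lemma 4.**

(a) *$\mathcal Z$ is smooth and irreducible. $\pi_+,\pi_-$ are the blow-ups of the smooth codimension-$k$ centers $C_+,C_-$, with the same exceptional divisor $E$. $X_+\setminus C_+=X_-\setminus C_-$ is the preimage of a dense open subset of $\mathcal Y_0$ over which $X_+,X_-,\mathcal Y_0$ agree.*

(b) *$\pi_+^*L_\chi=\pi_-^*L_\chi(-\lambda(\chi)E)$, compatibly with the identification off $E$.*

(c) *$\mathcal Z$ is flat over $\mathfrak k^*$ with zero fibre $Z=M_\eta\times_{M_{\eta_0}}M_{\eta'}$.*

(d) *If $-(k-1)\le\lambda(\chi)\le0$, then $R\pi_{-*}\pi_+^*L_\chi=L_\chi$. If $\lambda(\chi)=m\ge0$, then $R\pi_{-*}\pi_+^*L_\chi=\mathcal I_{C_-}^mL_\chi$. These identifications are the identity off $C_-$, and multiplication by a semi-invariant polynomial $L_\chi\to L_{\chi'}$ goes to (the restriction of) the same multiplication.*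

(e) *$\iota^*\Phi^{\rm def}\cong\Phi_\eta^{\eta'}\iota^*$ and $\iota_*\Phi_\eta^{\eta'}\cong\Phi^{\rm def}\iota_*$.*

(f) *$\Phi^{\rm def}$ is an equivalence with inverse $\Psi'=R\pi_{+*}(\pi_-^*(-)\otimes\mathcal O((k-1)E))$.*

We call $[-(k-1),0]$ the *window* of the crossing. For instance, for $k=2$ the window is $[-1,0]$: a bundle with $\lambda(\chi)\in\{-1,0\}$ crosses unchanged, and one with $\lambda(\chi)=1$ comes out as $\mathcal I_{C_-}L_\chi$.

*Proof.* **Step 1: two kinds of $\eta_0$-semistable points.** The purpose is to cover $\mathcal Y_0$ by charts. A wall containing $\eta_0$ contains its face, hence equals $H$. So by (2.1) a spanned subspace containing $\eta_0$ is $H$ or $\mathfrak k_{\mathbb R}^*$. Let $z$ be $\eta_0$-ss, let $G'$ be the face of $\mathrm{cone}(z)$ with $\eta_0$ in its relative interior, and $V$ its span. A face of a cone is generated by the generators it contains, so $V$ is spanned, and $G'=\mathrm{cone}(z)\cap V$ is generated by the nonvanishing weights lying in $V$. If $V=\mathfrak k_{\mathbb R}^*$, then $z\in U_{st}:=\{\eta_0\in\mathrm{int}\,\mathrm{cone}(z)\}$.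 If $V=H$, then $G'=\mathrm{cone}(z_J)$, the cone on the nonvanishing weights with index in $J$, and $z\in U:=\{\eta_0\in\mathrm{cone}(z_J)\}$. For every $z\in U$, the point $\eta_0$ is interior to $\mathrm{cone}(z_J)$ relative to $H$: the face of $\mathrm{cone}(z_J)$ containing $\eta_0$ in its relative interior has a spanned span, which lies in $H$ and contains $\eta_0$, so it is $H$.

**Step 2: nothing happens over $U_{st}$.** Let $z\in U_{st}$. Some multiple $N\eta_0$ is a positive integral combination of all nonvanishing weights at $z$. Let $f$ be the corresponding monomial. Points of $D(f)$ have at least the nonvanishing coordinates of $z$, so $z\in D(f)\subset U_{st}$. For $\eta,\eta'$ near $\eta_0$ (there are only finitely many cones) all points of $D(f)$ are $\eta$-, $\eta'$- and $\eta_0$-ss, and $K$ acts freely. So $D(f)/K$ is open in $\mathcal Y_0$ and $X_\pm\to\mathcal Y_0$ are isomorphisms over it. Points of $X_+$ over it are not in $C_+$: if $y_I=0$, then $\lambda\ge0$ on $\mathrm{cone}(z)$, contradicting $\eta_0\in\mathrm{int}\,\mathrm{cone}(z)$ and $\lambda(\eta_0)=0$.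 Similarly for $C_-$.

**Step 3: product charts over $U$.** The purpose is to reduce to $K=\mathbb C^*$ with $k$ equal weights. Let $z\in U$. By Carathéodory, $\eta_0$ is a positive combination of linearly independent nonvanishing weights of $J$-coordinates of $z$. Their span is spanned, contains $\eta_0$ and lies in $H$, so it is $H$, and there are $c-1$ of them, $w_1,\dots,w_{c-1}$. With any $a_i$, $i\in I$, they form a $\mathbb Z$-basis of $\mathfrak k_{\mathbb Z}^*$, so they form a $\mathbb Z$-basis of $H_{\mathbb Z}=H\cap\mathfrak k_{\mathbb Z}^*$. Let $f$ be the corresponding monomial of weight $\eta_0$ in these coordinates. Then $z\in D(f)=D_J(f)\times T^*\mathbb C^I\subset U$ with $D_J(f)\subset T^*\mathbb C^J$.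

Fix $i_0\in I$ and let $K_0=\ker a_{i_0}$. With respect to the $\mathbb Z$-basis $w_1,\dots,w_{c-1},a_{i_0}$ we have $K=\lambda(\mathbb C^*)\times K_0$, and $w_1,\dots,w_{c-1}$ are coordinates on $K_0$. Let $B_f\subset D_J(f)$ be the smooth affine slice where the chosen $c-1$ coordinates equal $1$. The map $K_0\times(B_f\times T^*\mathbb C^I)\to D(f)$, $(g,v)\mapsto g\cdot v$, is an isomorphism, so $D(f)/K_0=B_f\times T^*\mathbb C^I$. Here $\lambda(\mathbb C^*)$ preserves the slice, acts trivially on $B_f$, with weight $1$ on $x_I$ and $-1$ on $y_I$.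

For $z\in U$ and $\eta$ near $\eta_0$: $z$ is $\eta$-ss iff $x_I\neq0$. If $x_i\ne0$ with $i\in I$, then $\eta-\lambda(\eta)a_i\in H$ is near $\eta_0$, hence in $\mathrm{cone}(z_J)$ by Step 1, so $\eta\in\mathrm{cone}(z)$. If $x_I=0$, then $\lambda\le0$ on $\mathrm{cone}(z)$. Likewise $z$ is $\eta'$-ss iff $y_I\ne0$. So over the open set $D(f)/\!\!/K$ of $\mathcal Y_0$,
$$\mathcal Y_0=B_f\times Y_k,\qquad X_\pm=B_f\times X_k^\pm,$$
where $Y_k=T^*\mathbb C^k/\!\!/\mathbb C^*=\mathrm{Spec}\,\mathbb C[A_{ab}=x_ay_b]$ is a closed subscheme of the space of $k\times k$ matrices, $X_k^+=\{x\neq0\}/\mathbb C^*$ and $X_k^-=\{y\ne0\}/\mathbb C^*$.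

**Step 4: (a), by writing the fibre product in charts.** The chart $x_i=1$ of $X_k^+$ has coordinates $x_l$ ($l\ne i$) and $v_b$ (all $b$), with $A_{ab}=x_av_b$. The chart $y_j=1$ of $X_k^-$ has coordinates $y_l$ ($l\ne j$) and $u_a$ (all $a$), with $A_{ab}=u_ay_b$. The fibre product is given by $x_av_b=u_ay_b$ for all $a,b$. The case $(a,b)=(i,j)$ says $v_j=u_i=:t$. The cases $b=j$ and $a=i$ say $u_a=tx_a$ and $v_b=ty_b$, and then all equations hold. So the model $\mathcal Z_k$ has coordinates $(x_l)_{l\ne i},(y_l)_{l\neq j},t$. It is the blow-up of $X_k^+$ along $\{v=0\}$ and of $X_k^-$ along $\{u=0\}$, both with exceptional divisor $E=\{t=0\}$. It is the total space of $\mathcal O(-1,-1)$ on $\mathbb P^{k-1}\times\mathbb P^{k-1}$, hence integral. An isomorphism with the blow-up over $X_\pm$ is unique (it is determined on a dense open set), so the local identifications glue. $\mathcal Z$ is irreducible, as a blow-up of the irreducible $X_+$.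

Over $A_{ij}\ne0$ we have $x_l=A_{lj}/A_{ij}$ and $v_b=A_{ib}$. So the injection $\mathbb C[Y_k][A_{ij}^{-1}]\to\mathbb C[x_l,v_b][v_j^{-1}]$ is onto, and $X_k^+\setminus\{v=0\}\to Y_k\setminus\{0\}$ is an isomorphism. Similarly for $X_k^-$. Together with Step 2 this gives (a).

**Step 5: (b), by comparing generators.** Off $E$ both sides are the same line bundle on $(\eta\text{-ss}\cap\eta'\text{-ss})/K$. Near $E$ use the chart $(i,j)$. If $\chi_0\in H_{\mathbb Z}$, then $L_{\chi_0}$ is generated on $X_+$ and on $X_-$ by the same invertible Laurent monomial in the chosen $J$-coordinates, so $\pi_+^*L_{\chi_0}=\pi_-^*L_{\chi_0}$. On $X_+$ the bundle $L_{a_i}$ is generated by $x_i$. On $X_-$ it is generated by $g=y_j^{-1}m$, where $m$ is an invertible Laurent monomial in the chosen $J$-coordinates of weight $a_i-a_j\in H_{\mathbb Z}$. Now $x_i=(x_iy_jm^{-1})g$, and the invariant function $x_iy_jm^{-1}$ equals $A_{ij}=t$ on the slice, where $m=1$. So $\pi_+^*L_{a_i}=\pi_-^*L_{a_i}(-E)$. Since $\chi\in\lambda(\chi)a_i+H_{\mathbb Z}$, (b) follows.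

**Step 6: (c), flatness.** Over $U_{st}/K$, $\mathcal Z=X_+$ is smooth over $\mathfrak k^*$. Over $D(f)/\!\!/K$ we have $\mathcal Z=B_f\times\mathcal Z_k$ and, with $\mathfrak k^*=H_{\mathbb C}\oplus\mathbb Ca_{i_0}$,
$$\mu(b,\zeta)=\big(\mu_J(b)+g(\zeta)\big)+\mathrm{tr}A(\zeta)\,a_{i_0},\qquad g=\sum_{i\in I}A_{ii}(a_i-a_{i_0})\in H_{\mathbb C},$$
where $\mu_J=\sum_{j\in J}x_jy_ja_j$. The map $\mu_J:D_J(f)=K_0\times B_f\to H_{\mathbb C}$ is smooth, because the nonvanishing weights span $H$, and $K_0$-invariant, so $\mu_J|_{B_f}$ is smooth. Hence $(b,\zeta)\mapsto(\mu_J(b)+g(\zeta),\zeta)\in H_{\mathbb C}\times\mathcal Z_k$ is smooth: it is $\mu_J\times\mathrm{id}$ followed by an automorphism. And $\mathrm{tr}A=t\sum_ax_ay_a$ (with $x_i=y_j=1$) is nonconstant on the integral scheme $\mathcal Z_k$, hence flat over $\mathbb A^1$. So $\mathcal Z\to\mathfrak k^*$ is flat. Its zero fibre is $M_\eta\times_{\mathcal Y_0}M_{\eta'}$, which equals $M_\eta\times_{M_{\eta_0}}M_{\eta'}$ because $M_{\eta_0}\subset\mathcal Y_0$ is the zero fibre, a closed subscheme.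

**Step 7: (d), pushing forward multiples of $E$.** Recall that $E\to C_-$ is a $\mathbb P^{k-1}$-bundle with $\mathcal O_E(E)=\mathcal O_E(-1)$, and $R\pi_{-*}\mathcal O=\mathcal O$. From
$$0\to\mathcal O((l-1)E)\to\mathcal O(lE)\to\mathcal O_E(-l)\to0$$
and $R\pi_{-*}\mathcal O_E(-l)=0$ for $1\le l\le k-1$ we get $R\pi_{-*}\mathcal O(lE)=\mathcal O$ for $0\le l\le k-1$. With $\mathcal I=\mathcal I_{C_-}$, use
$$0\to\mathcal O(-(m+1)E)\to\mathcal O(-mE)\to\mathcal O_E(m)\to0,\qquad R\pi_{-*}\mathcal O_E(m)=\mathcal I^m/\mathcal I^{m+1}.$$
Since $\mathcal I^m\to\mathcal I^m/\mathcal I^{m+1}$ is onto with kernel $\mathcal I^{m+1}$, induction gives $R\pi_{-*}\mathcal O(-mE)=\mathcal I^m$ for $m\ge0$. Now apply (b) and the projection formula. The statement on morphisms holds off $C_-$, and the targets are torsion-free, so it holds everywhere.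

**Step 8: (e), from upstairs to downstairs.** $X_\pm$ and $\mathcal Z$ are flat over $\mathfrak k^*$, so the Koszul complexes of the components of $\mu$ resolve $\mathcal O_{M_\eta}$, $\mathcal O_{M_{\eta'}}$ and pull back to resolutions of $\mathcal O_Z$. That is, $\mathcal Z$ is Tor-independent of $M_\eta$ over $X_+$ and of $M_{\eta'}$ over $X_-$. Let $\zeta:Z\to\mathcal Z$, $\rho_+:Z\to M_\eta$, $\rho_-:Z\to M_{\eta'}$. By Tor-independent base change,
$$\iota^*R\pi_{-*}L\pi_+^*=R\rho_{-*}L\zeta^*L\pi_+^*=R\rho_{-*}L\rho_+^*\iota^*,\qquad R\pi_{-*}L\pi_+^*\iota_*=R\pi_{-*}\zeta_*L\rho_+^*=\iota_*R\rho_{-*}L\rho_+^*.$$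
By the projection formula for $Z\hookrightarrow M_\eta\times M_{\eta'}$, $R\rho_{-*}L\rho_+^*=\Phi_\eta^{\eta'}$.

**Step 9: (f), invertibility.** If $k=1$, $\pi_\pm$ are isomorphisms. Let $k\ge2$. Since $\mathcal Z$, $X_-$ are smooth of the same dimension, $\pi_-^!=\pi_-^*(-)\otimes\omega_{\pi_-}$ with $\omega_{\pi_-}=\mathcal O((k-1)E)$. So $\Psi'$ is right adjoint to $\Phi^{\rm def}$. Unit and counit are compatible with restriction to open subsets of $\mathcal Y_0$, so by (a) they are isomorphisms off $C_+$ and $C_-$ respectively.

*Unit.* Let $\lambda(\chi)$ be in the window. Then $\Phi^{\rm def}L_\chi=L_\chi$. By (b), $\pi_-^*L_\chi((k-1)E)=\pi_+^*L_\chi((\lambda(\chi)+k-1)E)$ with $0\le\lambda(\chi)+k-1\le k-1$. As $\pi_+$ is also a blow-up of codimension $k$, Step 7 gives $\Psi'L_\chi=L_\chi$. The unit on $L_\chi$ is thus an endomorphism of $L_\chi$ on $X_+$, i.e. a function, invertible off $C_+$. Since $C_+$ has codimension $k\ge2$, it is invertible. The objects on which the unit is an isomorphism are closed under shifts, cones and summands. By (2.5), whose complex runs through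 $k+1$ consecutive values of $\lambda$ with a single line bundle at either end, the window bundles ($k$ consecutive values) generate all $L_\chi$. By (2.4) these generate $D^b(X_+)$. So the unit is an isomorphism.

*Counit.* For $\lambda(\chi)$ in the window the same two computations give $\Phi^{\rm def}\Psi'L_\chi=\Phi^{\rm def}L_\chi=L_\chi$ on $X_-$. The counit is an endomorphism of $L_\chi$, invertible off $C_-$ of codimension $k\ge2$, hence an isomorphism. By (2.5) for $-\lambda$, which is positive on $\eta'$ and has positive coordinates $y_I$, and by (2.4) for $\eta'$, the counit is an isomorphism. $\square$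

## 4. Three lines in the plane, with three weights and with four

Write points of $\mathbb Z^2$ as $(u,v)$. In both configurations below the walls are the kernels of
$$\lambda_1=u,\qquad\lambda_2=v,\qquad\lambda_3=u-v,$$
and we take the chambers of $\eta=(2,1)$, where all $\lambda_j>0$, and $\bar\eta=(-2,-1)$, with $F=\{0\}$. The minimal paths are
$$\Gamma_1:(2,1)\xrightarrow{\lambda_2}(1,-1)\xrightarrow{\lambda_1}(-1,-2)\xrightarrow{\lambda_3}(-2,-1),\qquad \Gamma_2:(2,1)\xrightarrow{\lambda_3}(1,2)\xrightarrow{\lambda_1}(-1,1)\xrightarrow{\lambda_2}(-2,-1).$$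
Each crossing goes from $\lambda_j>0$ to $\lambda_j<0$, so Lemma 4 applies.

**Three weights: the guess survives.** Let $a=(e_1,e_2,e_1+e_2)$. The positive coordinates are $x_1,x_3$ for $\lambda_1$; $x_2,x_3$ for $\lambda_2$; $x_1,y_2$ for $\lambda_3$. All windows are $[-1,0]$. The natural way to compare the two composites upstairs is this. First find the characters lying in all three windows: on these line bundles both composites are visibly the identity. They are
$$(0,0),\quad(-1,0),\quad(-1,-1).$$
Then spread: in an exact complex (2.5), if the composites agree, compatibly, on all terms but one end term, they should agree on that end term too. (Section 9 makes this precise.) The $\lambda_3$-complex with top $\chi=(0,-1)$ has the terms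
$$L_{(-1,0)}\to L_{(-1,-1)}\oplus L_{(0,0)}\to L_{(0,-1)},$$
so we reach $L_{(0,-1)}$ at once.

Direct check: put $\chi=(0,-1)$, so $\lambda_2(\chi)=-1$, $\lambda_1(\chi)=0$, $\lambda_3(\chi)=1$. Along $\Gamma_1$ the first two crossings keep $L_\chi$, and the last gives $\mathcal I_{D_3}L_\chi$ with $D_3=\{x_1=y_2=0\}$. Along $\Gamma_2$ the first crossing gives $\mathcal I_{\{x_1=y_2=0\}}L_\chi$, resolved by $L_{(-1,0)}\to L_{(-1,-1)}\oplus L_{(0,0)}$. All values of $u$ and of $v$ here lie in $[-1,0]$, so the complex passes unchanged through the other two walls and again resolves $\mathcal I_{D_3}L_\chi$. The two images agree.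

**Four weights: the spreading stops.** Now let $a_1=(1,0)$, $a_2=a_3=(0,1)$, $a_4=(1,1)$, i.e. $K=\{(t_1,t_2,t_2,t_1t_2)\}$. All $2\times2$ minors are $0,\pm1$, so this is unimodular. Now we have:

* $\lambda_1=u$: positive coordinates $x_1,x_4$; window $[-1,0]$.
* $\lambda_2=v$: positive coordinates $x_2,x_3,x_4$; window $[-2,0]$.
* $\lambda_3=u-v$: positive coordinates $x_1,y_2,y_3$; window $[-2,0]$.

The characters in all three windows are again only $(0,0),(-1,0),(-1,-1)$: if $u=0$ then $u-v\le0$ forces $v=0$, and if $u=-1$ then $v\ge-1$. The $\lambda_1$-complex with top $(0,0)$ adds $(-2,-1)$. After that nothing can be added. A $\lambda_1$-complex occupies the parallelogram $\chi-\{(0,0),(1,0),(1,1),(2,1)\}$; our four characters form one such parallelogram, and any other translate meets it in at most two points. A $\lambda_2$- or $\lambda_3$-complex occupies six positions in two adjacent columns $u,u-1$, and our four characters have at most three in any two adjacent columns. In particular $(0,-1)$ is not reached: the $\lambda_3$-complex with top $(0,-1)$ now also contains $L_{(0,1)}$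 and $L_{(-1,1)}$, which lie one step above the window of $\lambda_2$.

This only shows that the argument stops. But it points at the bundle to look at: compute both images of $L_{(0,-1)}$. A term one step above the window comes out of the crossing multiplied by an ideal sheaf, and a truncated Koszul complex with such terms can acquire torsion cohomology. That is what happens.

**A fact on derived fibres.** (4.1) *Let $\mathcal F$ be a bounded coherent complex on a smooth variety whose derived fibre at $s$ is $\mathbb C$ in degree $0$. Then $\mathcal F\cong\mathcal O$ near $s$.* Over the local ring $\mathcal O_s$, $\mathcal F$ has a minimal free resolution; the ranks of its terms are the dimensions of the cohomology of the derived fibre. So it is $\mathcal O_s$ in degree $0$.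

*Proof of Theorem 1.* Let $\chi=(0,-1)$, and let $\mathcal F_1,\mathcal F_2\in D^b(\mathcal M_{\bar\eta})$ be the images of $L_\chi\in D^b(\mathcal M_\eta)$ under the composites of the $\Phi^{\rm def}$ along $\Gamma_1,\Gamma_2$. By Lemma 4(e), $\Phi_{\Gamma_j}(L_\chi|_{M_\eta})\cong\iota^*\mathcal F_j$.

**Step 1: compute $\mathcal F_1$.** $\lambda_2(\chi)=-1$ and $\lambda_1(\chi)=0$ are in the windows, and $\lambda_3(\chi)=1$. So $\mathcal F_1=\mathcal I_{D_3}L_\chi$ with $D_3=\{x_1=y_2=y_3=0\}\subset\mathcal M_{\bar\eta}$.

**Step 2: compute $\mathcal F_2$ as a complex.** After crossing $\lambda_3$ we have $\mathcal I_{\{x_1=y_2=y_3=0\}}L_\chi$ on $\mathcal M_{(1,2)}$. It is resolved by the truncated Koszul complex on $x_1,y_2,y_3$, of weights $(1,0),(0,-1),(0,-1)$, in degrees $-2,-1,0$: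
$$\mathcal K:\quad L_{(-1,1)}\to L_{(-1,0)}^{2}\oplus L_{(0,1)}\to L_{(-1,-1)}\oplus L_{(0,0)}^{2}.$$
In the crossings below, $\pi_+^*$ of each term is acyclic for $\pi_{-*}$ by Lemma 4(d), so $R\pi_{-*}L\pi_+^*$ of the complex is computed termwise, with the differentials given by the same multiplications. All values of $\lambda_1=u$ lie in $[-1,0]$, so crossing $\lambda_1$ gives the same complex on $\mathcal M_{(-1,1)}$. All values of $\lambda_2=v$ lie in $[-2,0]$, except for $L_{(-1,1)}$ and $L_{(0,1)}$, where $v=1$. Hence, with $\mathcal I=\mathcal I_{D_2}$, $D_2=\{x_2=x_3=x_4=0\}\subset\mathcal M_{\bar\eta}$,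
$$\mathcal F_2:\quad\mathcal IL_{(-1,1)}\to L_{(-1,0)}^{2}\oplus\mathcal IL_{(0,1)}\to L_{(-1,-1)}\oplus L_{(0,0)}^{2},$$
a subcomplex of $\mathcal K$ on $\mathcal M_{\bar\eta}$.

**Step 3: find torsion in $H^0(\mathcal F_2)$.** On $\mathcal M_{\bar\eta}$ too, $\mathcal K$ is a truncated Koszul complex resolving $\mathcal I_{D_3}L_\chi$, so $H^{-1}(\mathcal K)=0$. The quotient $G=\mathcal K/\mathcal F_2$ is
$$L_{(-1,1)}|_{D_2}\xrightarrow{\ \pm x_1\ }L_{(0,1)}|_{D_2}\quad\text{in degrees }-2,-1,$$
so $H^{-1}(G)=L_{(0,1)}|_S$ with $S=\{x_1=x_2=x_3=x_4=0\}$. The exact sequence $H^{-1}(\mathcal K)\to H^{-1}(G)\to H^0(\mathcal F_2)$ gives an injection $L_{(0,1)}|_S\hookrightarrow H^0(\mathcal F_2)$.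

**Step 4: compare at a point.** Let $s$ be the image of a point with all $x_i=0$ and all $y_i\ne0$. It is $\bar\eta$-ss, since $(-2,-1)=-a_1-a_4$ lies in the cone of the $-a_i$, and $\mu(s)=0$. So $s\in M_{\bar\eta}\cap S$, and $s\notin D_3$ because $y_2(s)\neq0$. Suppose $\Phi_{\Gamma_1}\cong\Phi_{\Gamma_2}$. Then $\iota^*\mathcal F_1\cong\iota^*\mathcal F_2$, so the derived fibres of $\mathcal F_1$ and $\mathcal F_2$ at $s$, which factor through $\iota^*$, are isomorphic. As $s\notin D_3$, $\mathcal F_1\cong L_\chi$ near $s$, with derived fibre $\mathbb C$ in degree $0$. By (4.1), $\mathcal F_2\cong\mathcal O$ near $s$, so $H^0(\mathcal F_2)_s$ is torsion-free. But it contains $(L_{(0,1)}|_S)_s\ne0$, a torsion module. This is a contradiction, so $\Phi_{\Gamma_1}\not\cong\Phi_{\Gamma_2}$. By (1.1) no functor as in the conjecture exists. $\blacksquare$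

## 5. Weights modulo a spanned subspace of codimension two

We now turn to Theorem 2. Fix a 2-cell $(\eta,F)$ of any unimodular configuration, $W=\mathrm{span}\,F$, and $\eta_F\in F$ integral. The chambers and codimension-one faces with $F$ in their closure correspond to those of the arrangement of walls containing $F$; we represent them by points near $\eta_F$. Let $H_j$ be the walls containing $F$ (there are at least two), $\lambda_j$ the primitive covector of $H_j$ with $\lambda_j(\eta)>0$, and $k_j$ its number of positive coordinates. Modulo $W$ we see lines in a plane, and $\Gamma_1,\Gamma_2$ go around the origin in the two directions. So both cross each $H_j$ exactly once, from $\lambda_j>0$ to $\lambda_j<0$, in opposite orders. Let $A=\Phi_{\Gamma_1}$, $B=\Phi_{\Gamma_2}$, and let $\mathcal A,\mathcal B$ be the composites of the corresponding $\Phi^{\rm def}$.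

**Two or three directions.** Suppose $W$ is spanned. A basis of $W$ consisting of $a_i$'s, with two $a_i,a_{i'}\notin W$ non-proportional modulo $W$, is a $\mathbb Z$-basis of $\mathfrak k_{\mathbb Z}^*$. So in $\mathfrak k_{\mathbb Z}^*/(W\cap\mathfrak k_{\mathbb Z}^*)\cong\mathbb Z^2$ non-proportional images form a $\mathbb Z$-basis, and proportional ones, being primitive, agree up to sign. If $u,u'$ are non-proportional images, an image in a further direction is $\alpha u+\beta u'$ with $\alpha,\beta=\pm1$, that is, $\pm(u+u')$ or $\pm(u-u')$. Not both occur, since $\det(u+u',u-u')=\pm2$. The walls through $W$ are the preimages of the lines spanned by the images. So there are two cases.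

*Two walls.* Each $a_i\notin W$ lies in exactly one of $H_1,H_2$.

*Three walls.* Let $H_1=H_{\rm mid}$ and let $H_2,H_3$ be the walls bounding the chamber of $\eta$ at $F$. Let the images modulo $W$ be $\pm u_Q$ along $H_1$, $\pm u_P$ along $H_2$, $\pm u_R$ along $H_3$. Choose the sign of $u_P$ so that $\lambda_1(u_P)=1$, then the signs of $u_Q,u_R$ so that $u_R=u_P+u_Q$. Then $\lambda_1(u_Q)=0$ and $\lambda_1(u_R)=1$. Let $\lambda_2'$ be the functional with $\lambda_2'(u_P)=0$, $\lambda_2'(u_Q)=1$. Then $\lambda_2=\pm\lambda_2'$ and $\lambda_3=\pm(\lambda_1-\lambda_2')$. In the half-plane $\lambda_1>0$ the lines $\lambda_2'=0$ and $\lambda_2'=\lambda_1$ cut out three sectors, and only $\{0<\lambda_2'<\lambda_1\}$ is not bounded by $\lambda_1=0$. So this is the chamber of $\eta$, and $\lambda_2=\lambda_2'$, $\lambda_3=\lambda_1-\lambda_2$. Changing signs of the $a_i$, let $P,Q,R$ be the sets of $i$ with image $u_P,u_Q,u_R$, of sizes $p,q,r\ge1$: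

| | $P$ | $Q$ | $R$ |
|---|---|---|---|
| $\lambda_1=\lambda_2+\lambda_3$ | $1$ | $0$ | $1$ |
| $\lambda_2$ | $0$ | $1$ | $1$ |
| $\lambda_3$ | $1$ | $-1$ | $0$ |

So $k_1=p+r$, $k_2=q+r$, $k_3=p+q$. The positive coordinates are $x_P,x_R$ for $\lambda_1$; $x_Q,x_R$ for $\lambda_2$; $x_P,y_Q$ for $\lambda_3$. Up to renaming, $\Gamma_1$ crosses $H_2,H_1,H_3$ and $\Gamma_2$ crosses $H_3,H_1,H_2$. Condition (iii) of Theorem 2 is $q\ge2$. In Theorem 1, $W=0$, $P=\{1\}$, $Q=\{2,3\}$, $R=\{4\}$ and $(p,q,r)=(1,2,1)$.

Theorem 2 thus amounts to four cases: $W$ spanned with three walls and $q\ge2$ (the relation fails, Section 6); $W$ not spanned (it holds, Section 8); $W$ spanned with two walls, or with three walls and $q=1$ (it holds, Section 9).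

## 6. A repeated middle weight creates torsion

**Lemma 5.** *If $W$ is spanned, three walls contain $F$, and $q\ge2$, then $A\not\cong B$.*

*Proof.* The proof is that of Theorem 1, with exterior powers of $\mathbb C^q$ in place of one line.

**Step 1: the two images of $L_\chi$.** Let $\chi=-a_i$ for some $i\in Q$, so $\lambda_1(\chi)=0$, $\lambda_2(\chi)=-1$, $\lambda_3(\chi)=1$. Put $\mathcal F_1=\mathcal A(L_\chi)$, $\mathcal F_2=\mathcal B(L_\chi)$. Since $k_2\ge3$, $-1$ is in the window of $\lambda_2$, and $\Gamma_1$ gives $\mathcal F_1=\mathcal I_{D_3}L_\chi$ with $D_3=\{x_P=y_Q=0\}\subset\mathcal M_{\bar\eta}$.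

Along $\Gamma_2$ the first crossing gives the analogous ideal sheaf times $L_\chi$, resolved by the truncated Koszul complex $\mathcal K$ with terms
$$L_\psi,\quad\psi=\chi-\sum_{i\in\mathsf A}a_i+\sum_{j\in\mathsf B}a_j,\quad\mathsf A\subset P,\ \mathsf B\subset Q,\ (\mathsf A,\mathsf B)\ne(\varnothing,\varnothing),\quad\text{in degree }1-|\mathsf A|-|\mathsf B|.$$
Here $\lambda_1(\psi)=-|\mathsf A|\in[-p,0]\subset[-(k_1-1),0]$ since $r\ge1$, so crossing $H_1$ keeps the complex. Next, $\lambda_2(\psi)=|\mathsf B|-1\ge-1\ge-(k_2-1)$. By Lemma 4(d), applied termwise, $\mathcal F_2$ is the subcomplex of $\mathcal K$ on $\mathcal M_{\bar\eta}$ with terms $\mathcal I^{\max(|\mathsf B|-1,0)}L_\psi$, where $\mathcal I=\mathcal I_{D_2}$ and $D_2=\{x_Q=x_R=0\}$.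

**Step 2: a subsheaf of $H^0(\mathcal F_2)$.** For $G=\mathcal K/\mathcal F_2$ we have $G^0=0$, since $|\mathsf A|+|\mathsf B|=1$ forces $|\mathsf B|\le1$. Further, $G^{-1}=\bigoplus_{|\mathsf B|=2,\mathsf A=\varnothing}L_\psi/\mathcal IL_\psi$, and $G^{-2}$ is the sum of the terms with ($|\mathsf B|=3$, $\mathsf A=\varnothing$) and ($|\mathsf B|=2$, $|\mathsf A|=1$). On $\mathcal M_{\bar\eta}$ the complex $\mathcal K$ resolves $\mathcal I_{D_3}L_\chi$, so $H^{-1}(\mathcal K)=0$, and $H^{-1}(G)=\mathrm{coker}(G^{-2}\to G^{-1})$ embeds in $H^0(\mathcal F_2)$. It is torsion, being supported on $D_2$.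

**Step 3: a point $s$ of $M_{\bar\eta}$ in $D_2$ but not in $D_3$.** As $W$ is spanned, $\eta_F=\sum_{j\in J'}c_ja_j$ with $\{a_j\}_{j\in J'}$ a basis of $W$. Let $s$ have $x_i=0$, $y_i\ne0$ for $i\in P\cup Q\cup R$. For $j\in J'$ let only $x_j\ne0$ if $c_j>0$, only $y_j\neq0$ if $c_j<0$, and $x_j=y_j=0$ if $c_j=0$. All other coordinates are $0$. Then $\mu(s)=0$, and $\mathrm{cone}(s)$ contains
$$\eta_F-\epsilon\Big((q+1)\sum_Pa_i+\sum_Qa_i+\sum_Ra_i\Big).$$
On this vector $\lambda_2=-\epsilon(q+r)<0$, $\lambda_3=-\epsilon((q+1)p-q)<0$ and $\lambda_1=\lambda_2+\lambda_3<0$. For small $\epsilon>0$ it lies in the chamber of $\bar\eta$, so $s$ defines a point of $M_{\bar\eta}$. Clearly $s\in D_2$, $x_P(s)=0$, and $s\notin D_3$.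

**Step 4: the torsion is nonzero at $s$.** The fibre of $H^{-1}(G)$ at $s$ is the cokernel of the map of fibres $G^{-2}\to G^{-1}$. The components of the differential involving $x_P$ vanish at $s$. The rest is contraction with the vector $y_Q(s)\ne0$, from $\Lambda^3\mathbb C^q$ to $\Lambda^2\mathbb C^q$. Contraction with a nonzero vector is exact, so this cokernel is isomorphic to the image of $\Lambda^2\to\Lambda^1$, which is the kernel of $\Lambda^1\to\Lambda^0$, of dimension $q-1\ge1$. So $H^0(\mathcal F_2)_s$ has nonzero torsion.

**Step 5: conclusion.** Near $s$, $\mathcal F_1\cong L_\chi$. If $\iota^*\mathcal F_1\cong\iota^*\mathcal F_2$, the derived fibre of $\mathcal F_2$ at $s$ would be $\mathbb C$ in degree $0$, and by (4.1) $H^0(\mathcal F_2)_s$ would be torsion-free. So $\iota^*\mathcal F_1\not\cong\iota^*\mathcal F_2$. By Lemma 4(e) these are $A(L_\chi|_{M_\eta})$ and $B(L_\chi|_{M_\eta})$. Hence $A\not\cong B$. $\square$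

## 7. An autoequivalence that fixes all skyscraper sheaves

To prove $A\cong B$ in the remaining cases it is enough to look at points.

**Lemma 6.** *Let $\Psi_M=B^{-1}A$. If $\Psi_M(\mathbb C_x)\cong\mathbb C_x$ for all closed $x\in M_\eta$, then $A\cong B$.*

*Proof.* **Step 1: $\Psi_M$ fixes $\mathcal O$.** Since $0$ is in every window, Lemma 4(d),(e) give $A(\mathcal O)\cong\mathcal O\cong B(\mathcal O)$. So $\Psi_M(\mathcal O)\cong\mathcal O$.

**Step 2: $\Psi_M$ has a kernel $\mathcal P\in D^b(M_\eta\times M_\eta)$ with support proper over both factors.** Put $\mathcal S=\mathrm{Spec}\,\mathbb C[\mu^{-1}(0)]^K$; all $M_\theta$ are projective over $\mathcal S$. The kernels $\mathcal O_Z$ are supported on fibre products over $\mathcal S$, which are proper over both factors, and convolution preserves this. It remains to see kernels for the inverses. The inverse of $\Phi_\eta^{\eta'}=R\rho_{-*}L\rho_+^*$ is its right adjoint $R\rho_{+*}\rho_-^!$. For $\mathcal E$ perfect (and every object of $D^b(M_{\eta'})$ is), $\rho_-^!\mathcal E=L\rho_-^*\mathcal E\otimes^L\rho_-^!\mathcal O$.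 So, with $\kappa:Z\to M_\eta\times M_{\eta'}$, the inverse has kernel
$$\kappa_*\rho_-^!\mathcal O_{M_{\eta'}}=R\mathcal Hom(\mathcal O_Z,\mathrm{pr}_1^*\omega_{M_\eta}[\dim M_\eta]),$$
because $\rho_-=\mathrm{pr}_2\circ\kappa$ and $\mathrm{pr}_2^!\mathcal O=\mathrm{pr}_1^*\omega_{M_\eta}[\dim M_\eta]$. This complex is bounded and coherent, as the product is smooth, and is supported on $Z$.

**Step 3: $\mathcal P$ is a sheaf, flat over the first factor.** The derived restriction of $\mathcal P$ to $\{x\}\times M_\eta$ is $\Psi_M(\mathbb C_x)\cong\mathbb C_x$. By Nakayama the top nonzero cohomology sheaf of $\mathcal P$ is in degree $0$. In the spectral sequence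
$$\mathrm{Tor}_{-a}(H^b(\mathcal P),k(x))\Rightarrow H^{a+b}(\mathcal P\otimes^Lk(x))$$
no differential enters or leaves the place $(a,b)=(-1,0)$, since nothing lives in $a>0$ or $b>0$. As $H^{-1}$ of the limit is $0$, $\mathrm{Tor}_1(H^0(\mathcal P),k(x))=0$. By the local criterion $H^0(\mathcal P)$ is flat over the first factor. So $H^0(\mathcal P)\otimes^Lk(x)$ sits in degree $0$, the map $\mathcal P\otimes^Lk(x)\to H^0(\mathcal P)\otimes^Lk(x)$ is an isomorphism, and $\tau_{<0}\mathcal P\otimes^Lk(x)=0$ for all $x$. By Nakayama $\tau_{<0}\mathcal P=0$.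

**Step 4: $\mathcal P\cong\mathcal O_\Delta$.** The support of $\mathcal P$ is the diagonal. Let $V$ be its scheme-theoretic support; since $V_{\rm red}=\Delta$, $V$ is finite over the first factor. The sheaf $\mathrm{pr}_{1*}\mathcal P$ is flat with fibres of length $1$, hence a line bundle. $\mathrm{pr}_{1*}\mathcal O_V$ acts on it faithfully, so the composite $\mathcal O\to\mathrm{pr}_{1*}\mathcal O_V\hookrightarrow\mathcal End(\mathrm{pr}_{1*}\mathcal P)=\mathcal O$ is the identity, and $\mathrm{pr}_{1*}\mathcal O_V=\mathcal O$. So $V$ is the graph of a morphism that is the identity on closed points. As $M_\eta$ is reduced, $V=\Delta$ and $\mathcal P=\Delta_*N$ with $N$ a line bundle. Then $N\cong\Psi_M(\mathcal O)\cong\mathcal O$. So $\Psi_M\cong\mathrm{id}$ and $A\cong B$. $\square$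

## 8. Non-spanned faces: the crossings do not interact

**Lemma 7.** *If $W$ is not spanned, then $A\cong B$.*

For the example $(e_1,e_2,e_3,e_1+e_2+e_3)$ and $W=\mathbb R(e_1+e_2)$ of Section 1, this is the case of two walls meeting in a line without weights.

*Proof.* **Step 1: cover the $\eta_F$-semistable locus.** By (2.1) a spanned proper subspace containing $\eta_F$ is an intersection of walls containing $F$. Two or more distinct such walls intersect in $W$, which is not spanned. So the spanned subspaces containing $\eta_F$ are only $\mathfrak k_{\mathbb R}^*$ and the $H_j$. As in Step 1 of Lemma 4, considering the face of $\mathrm{cone}(z)$ with $\eta_F$ in its relative interior, the $\eta_F$-ss locus is covered by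
$$U_{st}=\{\eta_F\in\mathrm{int}\,\mathrm{cone}(z)\}\quad\text{and}\quad U_j=\{\eta_F\in\mathrm{cone}(z_{J_j})\},\quad J_j=\{i:a_i\in H_j\},$$
and on $U_j$ the point $\eta_F$ is interior to $\mathrm{cone}(z_{J_j})$ relative to $H_j$. Each of these sets is a union of sets $D(f)$ with $f$ a monomial of weight a positive multiple of $\eta_F$: use a positive combination of all nonvanishing weights, respectively of all nonvanishing weights in $H_j$.

**Step 2: on $U_j$ only the sign of $\lambda_j$ matters.** For $\theta$ near $\eta_F$, the set $\theta$-ss $\cap\,U_j$ is $\{$some positive coordinate of $\lambda_j$ is nonzero$\}$, $\{$some positive coordinate of $-\lambda_j$ is nonzero$\}$, or all of $U_j$, according as $\lambda_j(\theta)$ is positive, negative or zero. Suppose $\lambda_j(\theta)>0$. If a positive coordinate of weight $w$ is nonzero, then $\theta-\lambda_j(\theta)w\in H_j$ is near $\eta_F$, hence in $\mathrm{cone}(z_{J_j})$. If none is nonzero, then $\lambda_j\le0$ on $\mathrm{cone}(z)$. The negative case is the same, and if $\lambda_j(\theta)=0$ then $\theta\in H_j$ is near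 $\eta_F$, hence in $\mathrm{cone}(z_{J_j})$. Also $U_{st}\subset\theta$-ss.

**Step 3: compare $A$ and $B$ locally over $Y=M_{\eta_F}$.** Let $V_j,V_{st}$ be the corresponding open sets covering $Y$. Over $V_j$ consider the crossing of $H_l$, $l\neq j$, through $\eta_0$. As $\eta_0\notin W=H_l\cap H_j$, $\lambda_j$ has the same nonzero sign at both chambers and at $\eta_0$. By Step 2 the two $M$'s and $M_{\eta_0}$ coincide over $V_j$, and the transform is the identity there. For the crossing of $H_j$ we have $\lambda_j(\eta_0)=0$, so $M_{\eta_0}$ is $V_j$ itself over $V_j$, and the kernel is $\mathcal O_{M^+\times_{V_j}M^-}$, where $M^\pm$ are the quotients over $V_j$ for sign $\pm$. This is the same for both paths. So $A$ and $B$ agree over $V_j$. Over $V_{st}$ all transforms are the identity.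

**Step 4: conclusion.** All transforms commute with restriction to open subsets of $Y$. For a closed point $x\in M_\eta$ lying over $V_j$ (or $V_{st}$), both $A(\mathbb C_x)$ and $B(\mathbb C_x)$ are supported over the image of $x$ in $Y$, and their restrictions over $V_j$ (or $V_{st}$) are isomorphic. So $A(\mathbb C_x)\cong B(\mathbb C_x)$, i.e. $\Psi_M(\mathbb C_x)\cong\mathbb C_x$. By Lemma 6, $A\cong B$. $\square$

## 9. Spreading from line bundles in all windows

**Lemma 8.** *If $W$ is spanned and either two walls contain $F$, or three walls contain $F$ and $q=1$, then $A\cong B$.*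

This is the spreading argument of Section 4, made precise. The care needed is in "compatibly": isomorphisms on line bundles must commute with the maps of Koszul complexes. We rigidify by fixing them over a dense open set.

*Proof.* Put $\mathcal Y=\mathcal M_{\eta_F}$, $f:\mathcal M_\eta\to\mathcal Y$ (projective), and $\Psi=\mathcal B^{-1}\mathcal A$, an autoequivalence of $D^b(\mathcal M_\eta)$ by Lemma 4(f). All functors involved, including the inverses, are given by correspondences over $\mathcal Y$, so they commute with restriction to open subsets of $\mathcal Y$.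

**Step 1: compatible isomorphisms.** Let $V\subset\mathcal Y$ be the nonempty open image of $\{\eta_F\in\mathrm{int}\,\mathrm{cone}(z)\}$. As in Step 2 of Lemma 4, all $\mathcal M_\theta$ and $\mathcal M_{\eta_0}$ involved equal $V$ over $V$, and $V$ avoids all the centers. So there are natural isomorphisms $\mathbf a:\mathcal A(\mathcal E)|_V\cong\mathcal E|_V$ and $\mathbf b:\mathcal B(\mathcal E)|_V\cong\mathcal E|_V$, and hence natural isomorphisms
$$c_{\mathcal E}:\Psi(\mathcal E)|_V\xrightarrow{\mathbf b^{-1}}(\mathcal B\Psi\mathcal E)|_V\cong(\mathcal A\mathcal E)|_V\xrightarrow{\mathbf a}\mathcal E|_V.$$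
Call an isomorphism $\alpha:\Psi(\mathcal E)\to\mathcal E$ *compatible* if $\alpha|_V=c_{\mathcal E}$.

(9.1) *If $\mathcal E,\mathcal E'$ are torsion-free sheaves with compatible $\alpha,\alpha'$, then $\alpha'\Psi(g)=g\alpha$ for all $g:\mathcal E\to\mathcal E'$.* Both sides are maps of sheaves which agree over the dense open set $f^{-1}(V)$ by naturality of $c$, and the target is torsion-free.

(9.2) *If $0\to\mathcal E\to\mathcal E'\to\mathcal E''\to0$ is exact with torsion-free terms, and $\mathcal E,\mathcal E'$ (or $\mathcal E',\mathcal E''$) have compatible isomorphisms, so has the third.* By (9.1) the square of known isomorphisms commutes, so the axioms of triangulated categories give an isomorphism of triangles; in particular the three $\Psi$'s are sheaves in a short exact sequence. Over $V$ the new component is determined by its composite with the surjection $\Psi(\mathcal E')|_V\to\Psi(\mathcal E'')|_V$ (respectively with the injection $\mathcal E|_V\to\mathcal E'|_V$), and $c$ has the same composite by naturality.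

(9.3) *If in an exact complex (2.5) all terms but one end term consist of line bundles with compatible isomorphisms, so has that end term.* Split the complex into short exact sequences, starting from the opposite end. The intermediate sheaves are subsheaves of bundles, hence torsion-free; apply (9.2) repeatedly.

**Step 2: where to start.** Call $\chi$ *good* if $\lambda_j(\chi)\in[-(k_j-1),0]$ for every wall $H_j\supset F$. For good $\chi$, Lemma 4(d) gives $\mathcal A(L_\chi)=L_\chi=\mathcal B(L_\chi)$, restricting to $\mathbf a,\mathbf b$ over $V$. By full faithfulness of $\mathcal B$, the isomorphism $\mathcal B\Psi L_\chi\cong\mathcal AL_\chi=L_\chi=\mathcal BL_\chi$ is $\mathcal B(\alpha)$ for an isomorphism $\alpha:\Psi L_\chi\to L_\chi$. By naturality of $\mathbf b$, $\alpha|_V=\mathbf b\circ\mathcal B(\alpha)|_V\circ\mathbf b^{-1}=c_{L_\chi}$. So $\alpha$ is compatible.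

**Step 3: Claim. Every $L_\chi$ has a compatible isomorphism $\Psi(L_\chi)\cong L_\chi$.** The proof is a combinatorial spreading by (9.3). On $\mathcal M_\eta$ all $\lambda_j(\eta)>0$, so (2.5) is available for every $\lambda_j$.

*Two walls.* Use positions $(\lambda_1(\chi),\lambda_2(\chi))$. The good positions form the rectangle $[-(k_1-1),0]\times[-(k_2-1),0]$. Each $a_i\notin W$ lies in $H_1$ or $H_2$, so the complex (2.5) for $\lambda_1$ moves only the first coordinate, through $k_1+1$ consecutive values, and similarly for $\lambda_2$. By (9.3) we obtain first all positions with second coordinate in $[-(k_2-1),0]$, and then all positions.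

*Three walls, $q=1$.* Use positions $(b,c)=(\lambda_2(\chi),\lambda_3(\chi))$ (in this step $c$ denotes a coordinate). By the table, weights in $P$ have position $(0,1)$, in $R$ position $(1,0)$, in $Q$ position $(1,-1)$. Let $\mathcal S$ be the set of positions $v$ such that every $\chi$ over $v$ satisfies the claim. The windows are $b\in[-r,0]$, $c\in[-p,0]$, $b+c\in[-(p+r-1),0]$. So $\mathcal S$ contains $[-r,0]\times[-p,0]$, except possibly $(-r,-p)$. The complexes (2.5) with top term over $(b,c)$ have terms at the positions

* $\lambda_1$: $(b-j,c-l)$, $0\le j\le r$, $0\le l\le p$;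
* $\lambda_2$: $(b-j,c)$ and $(b-1-j,c+1)$, $0\le j\le r$;
* $\lambda_3$: $(b,c-l)$ and $(b+1,c-1-l)$, $0\le l\le p$.

The end terms are over $(b,c)$ and, respectively, $(b-r,c-p)$, $(b-1-r,c+1)$, $(b+1,c-1-p)$, and no other terms lie over these positions. The $\lambda_1$-complex with top $(0,0)$ gives $(-r,-p)\in\mathcal S$. So $R_0\subset\mathcal S$, where $R_v:=v+[-r,0]\times[-p,0]$. Assuming only $R_0\subset\mathcal S$, the following holds; in each complex listed exactly one term, an end term, is new.

* Right: $\lambda_2$ with top $(1,c)$, $-p\le c\le-1$, has its other terms at $(1-j,c)$, $1\le j\le r$, and $(-j,c+1)$, $0\le j\le r$, all in $R_0$, and gives $(1,c)$. Then $\lambda_1$ with top $(1,0)$ has its other terms in $R_0$ or at $(1,-l)$, $1\le l\le p$, and gives $(1,0)$. So $R_{(1,0)}\subset\mathcal S$.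
* Left: $\lambda_2$ with top $(0,c-1)$, $-p+1\le c\le0$, has terms at $(-j,c-1)\in R_0$ and $(-1-j,c)$, in $R_0$ for $j<r$, and gives $(-1-r,c)$. Then $\lambda_1$ with top $(-1,0)$ gives $(-1-r,-p)$, the positions $(-1-r,-l)$ with $l<p$ being known. So $R_{(-1,0)}\subset\mathcal S$.
* Up: $\lambda_3$ with top $(b,1)$, $-r\le b\le-1$, has its other terms at $(b,1-l)$, $1\le l\le p$, and $(b+1,-l)$, $0\le l\le p$, all in $R_0$, and gives $(b,1)$. Then $\lambda_1$ with top $(0,1)$ gives $(0,1)$, the positions $(-j,1)$ with $j\ge1$ being known. So $R_{(0,1)}\subset\mathcal S$.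
* Down: $\lambda_3$ with top $(b-1,0)$, $-r+1\le b\le0$, has terms at $(b-1,-l)\in R_0$ and $(b,-1-l)$, in $R_0$ for $l<p$, and gives $(b,-1-p)$. Then $\lambda_1$ with top $(0,-1)$ gives $(-r,-1-p)$, the positions $(-j,-1-p)$ with $j<r$ being known. So $R_{(0,-1)}\subset\mathcal S$.

These steps are translation invariant, so by induction $\mathcal S=\mathbb Z^2$. This proves the Claim.

**Step 4: $\Psi(\mathbb C_x)\cong\mathbb C_x$ for closed $x\in\mathcal M_\eta$.** Let $\mathcal E=\Psi(\mathbb C_x)$. It is supported on $f^{-1}(f(x))$, which is projective. By the Claim,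
$$R\mathrm{Hom}(L_\chi,\mathcal E)\cong R\mathrm{Hom}(\Psi L_\chi,\Psi\mathbb C_x)\cong R\mathrm{Hom}(L_\chi,\mathbb C_x)=\mathbb C[0]\quad\text{for all }\chi.$$
Take $\chi=-m\eta$, $m\gg0$, with $L_\eta$ ample. By Serre vanishing $\Gamma(\mathcal H^j(\mathcal E)\otimes L_{m\eta})$ is $0$ for $j\ne0$ and $\mathbb C$ for $j=0$. So $\mathcal E$ is a sheaf with Hilbert polynomial $1$, i.e. $\mathcal E\cong\mathbb C_y$ for some $y$. A section $g:\mathcal O\to L_{m\eta}$ vanishes at $x$ iff $\mathrm{Hom}(L_{m\eta},\mathbb C_x)\to\mathrm{Hom}(\mathcal O,\mathbb C_x)$ is zero. Applying $\Psi$ and using (9.1) to replace $\Psi(g)$ by $g$, this holds iff $g$ vanishes at $y$. Sections of powers of an ample bundle separate points, so $x=y$.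

**Step 5: descent to $M_\eta$.** By Lemma 4(e), $\iota_*A\cong\mathcal A\iota_*$ and $\iota_*B\cong\mathcal B\iota_*$. So $\mathcal B\iota_*\Psi_M\cong\iota_*B\Psi_M\cong\iota_*A\cong\mathcal A\iota_*$, and therefore $\iota_*\Psi_M\cong\Psi\iota_*$. For $x\in M_\eta$ this gives $\iota_*\Psi_M(\mathbb C_x)\cong\mathbb C_x$. As $\iota_*$ is exact and $\iota$ a closed immersion, $\Psi_M(\mathbb C_x)\cong\mathbb C_x$. By Lemma 6, $A\cong B$. $\square$

## 10. All relations at once: Theorem 2 and Corollary 3

*Proof of Theorem 2.* If $W$ is not spanned, the relation holds by Lemma 7. If $W$ is spanned, two or three walls contain $F$ by Section 5. With two walls, or with three walls and $q=1$, the relation holds by Lemma 8. With three walls and $q\ge2$ it fails by Lemma 5. Here $q$ is the number of $i$ with $a_i\in H_{\rm mid}\setminus W$. $\blacksquare$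

*Proof of Corollary 3.* By (1.1) the functor exists iff no 2-cell is of the type in Theorem 2; uniqueness was seen there too. Every spanned $W$ of codimension 2 is an intersection of walls by (2.1), so it contains a codimension-2 face $F$ with span $W$, and the walls containing $F$ are those containing $W$. If three walls contain $W$, then as $\eta$ runs over the six chambers around $F$, each of the three walls occurs as $H_{\rm mid}$: a chamber is bounded by two of the lines modulo $W$, and $H_{\rm mid}$ is the third. So all relations at $F$ hold iff each of the three walls contains exactly one $a_i$ outside $W$, i.e. iff exactly three $a_i$ lie outside $W$. If two walls contain $W$, or if the span of $F$ is not spanned, all relations at $F$ hold. $\blacksquare$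

*Two examples.* In Theorem 1, $W=0$ lies in three walls and four $a_i$ lie outside $W$, so the criterion fails, as it must. On the other hand, let $n\ge3$ and take $n$ weights generating a lattice of rank $n-1$ with the single relation $\sum a_i=0$. Here $\dim M_\eta=2$; these are the $A_{n-1}$ surface resolutions. Any $n-1$ of the $a_i$ form a $\mathbb Z$-basis, so the configuration is unimodular. A spanned $W$ of codimension 2 has dimension $n-3$. It contains at least $n-3$ of the $a_i$, and it cannot contain $n-2$ of them, since these are linearly independent. So exactly three $a_i$ lie outside $W$, and the functor exists. For $n=3$ and up to signs this is $(e_1,e_2,e_1+e_2)$, the case that passed the test in Section 4.
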